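
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{The Euler totient of a boolean subfactor planar algebra\\ and powers of the golden ratio}


\begin{abstract}
To an irreducible finite index subfactor whose lattice of intermediate subfactors is boolean one attaches an alternating sum of indices, its Euler totient. We show that the totient of a boolean lattice of rank $n+1$ need not be at least $\phi^n$, where $\phi$ is the golden ratio. For every $n\ge 3600$ there is a subfactor of the form $R^G\subseteq R^H$, with $G$ a finite group, whose totient is negative; even the quotient of the totient by the index is not bounded below. We also prove the inequality for $n\le 1$, for $n=2$ when no maximal intermediate subfactor has index $\phi^2$, and for all $n$ when the biprojections commute. In the last case $\phi^n$ is the best possible constant for every $n$.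
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $N\subseteq M$ be an irreducible finite index subfactor of type II$_1$ factors; irreducible means $N'\cap M=\mathbb C$. Let $\delta^2=[M:N]$ be the index and $\mathcal P$ the associated planar algebra. Its $2$-box space $\mathcal P_{2,+}$ carries the normalized trace $\mathrm{tr}$ and contains the Jones projection $e_1$, with $\mathrm{tr}(e_1)=\delta^{-2}$, and the identity $id$. The biprojections of $\mathcal P_{2,+}$ form a lattice $[e_1,id]$, isomorphic to the lattice $\mathcal L(N\subseteq M)$ of intermediate subfactors. Put $|b:e_1|=\mathrm{tr}(b)/\mathrm{tr}(e_1)$ for a biprojection $b$, and let $\ell(b,id)$ be the length of the interval $[b,id]$.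

A lattice is \emph{boolean of rank $m$} if it is isomorphic to the lattice of subsets of an $m$-element set. When $[e_1,id]$ is boolean, the \emph{Euler totient} of $\mathcal P$ is
\[
\varphi(\mathcal P)=\sum_{b\in[e_1,id]}(-1)^{\ell(b,id)}\,|b:e_1| .
\]
The biprojection of an intermediate subfactor $P$ is the projection $e_P$ of $L^2(M)$ onto $L^2(P)$, and $\mathrm{tr}(e_P)=[M:P]^{-1}$, so $|e_P:e_1|=[P:N]$. Thus
\begin{equation}\label{eq:totient}
\varphi(\mathcal P)=\varphi(N\subseteq M):=\sum_{P\in\mathcal L(N\subseteq M)}(-1)^{\ell(P,M)}\,[P:N],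
\end{equation}
where $\ell(P,M)$ is the length of the interval $[P,M]$ in $\mathcal L(N\subseteq M)$; the same notation $\ell$ is used for intervals of subgroups. Throughout, $\varphi$ is the totient and $\phi=1.618\dots$ is the golden ratio.

The name comes from groups. Let a finite group $G$ act outerly on the hyperfinite II$_1$ factor $R$, and let $H\le G$ be such that the interval $[H,G]$ of intermediate subgroups is boolean. For $R\rtimes H\subseteq R\rtimes G$ the totient is
\[
\varphi(H,G)=\sum_{K\in[H,G]}(-1)^{\ell(K,G)}|K:H| .
\]
The $|K:H|$ cosets $Hg\subseteq K$ are sorted by the subgroup $\langle H,g\rangle\in[H,K]$ that they generate, so M\"obius inversion shows that $\varphi(H,G)$ is the number of cosets $Hg$ with $\langle H,g\rangle=G$. In particular it is never negative.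

What lower bound should one expect in rank $n+1$? In rank one, $\varphi=\delta^2-1$. By Jones' theorem the smallest nontrivial indices are $2$ and $\phi^2$, which give $1$ and $\phi^2-1=\phi$. Suppose that in higher rank the index over $N$ of a join of atoms is the product of the indices of these atoms, as happens for suitable tensor products. Then $\varphi$ is the product of the numbers $[A_i:N]-1$ over the atoms $A_0,\dots,A_n$. We shall see (Lemma~\ref{lem:index2}) that in a boolean lattice at most one atom has index $2$. So the smallest value one would guess is $1\cdot\phi^n$. The following question is posed in \cite{slides}, for integers $n\ge0$: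

\begin{quote}
\emph{If $[e_1,id]$ is boolean of rank $n+1$, is $\varphi(\mathcal P)\ge\phi^n$?}
\end{quote}

\subsection{Results}

The answer is no.

\begin{theorem}\label{thm:A}
For every $m\ge 3601$ there are finite groups $H<G$ such that $[H,G]$ is boolean of rank $m$ and $\varphi(\mathcal P(R^G\subseteq R^H))<0$. Hence the inequality $\varphi(\mathcal P)\ge\phi^n$ fails for every $n\ge 3600$.
\end{theorem}

\begin{theorem}\label{thm:A2}
For every $K>0$ there is an irreducible finite index subfactor $N\subseteq M$, of the form $R^G\subseteq R^H$ with $G$ finite, whose intermediate lattice is boolean and for which $\varphi(N\subseteq M)<-K\,[M:N]$.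
\end{theorem}

In the positive direction we prove the following.

\begin{theorem}\label{thm:B}
Let $[e_1,id]$ be boolean of rank $n+1$.
\begin{enumerate}
\item If $n\in\{0,1\}$, then $\varphi(\mathcal P)\ge\phi^n$.
\item If $n=2$ and no maximal intermediate subfactor $B$ has $[M:B]=\phi^2$, then $\varphi(\mathcal P)\ge\phi^2$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $[e_1,id]$ be boolean of rank $n+1$, with atoms corresponding to $A_0,\dots,A_n$, and suppose that the biprojections commute pairwise (for example, that $\mathcal P_{2,+}$ is abelian). Then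
\[
\varphi(\mathcal P)\ \ge\ \prod_{i=0}^n\bigl([A_i:N]-1\bigr)\ \ge\ \phi^n .
\]
For each $n\ge0$ there is such a $\mathcal P$ with $\varphi(\mathcal P)=\phi^n$.
\end{theorem}

Apart from the special cases in Theorem~\ref{thm:B}(2) and Theorem~\ref{thm:C}, these results do not decide the range $2\le n\le 3599$.

The counterexamples are of the form $R^G\subseteq R^H$ rather than $R\rtimes H\subseteq R\rtimes G$. For $R^G\subseteq R^H$ the totient is an alternating sum of the numbers $|G:X|$, and it is in general not a count of anything, since it can be negative. Section~\ref{sec:counter} explains how to make it so: there should be many atoms $X$ of $[H,G]$ of the same moderate index over $H$, while the join of any two of them is enormous. Theorem~\ref{thm:C} shows the opposite behavior. When the biprojections commute, $\varphi$ is the dimension of a bimodule, hence nonnegative, and this bimodule contains enough products of elements of the atoms to give the lower bound. In particular, the biprojections in the counterexamples cannot all commute.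

\section{Facts used}\label{sec:facts}

Throughout, $N\subseteq M$ is an irreducible finite index inclusion of II$_1$ factors with trace $\tau$. Any von Neumann algebra $P$ with $N\subseteq P\subseteq M$ is a factor, since its center lies in $N'\cap M=\mathbb C$, and $N\subseteq P$ is again irreducible. In $\mathcal L(N\subseteq M)$ the meet of $P,Q$ is $P\cap Q$, and the join $P\vee Q$ is the von Neumann algebra they generate. An \emph{atom} is a minimal element different from $N$; a \emph{coatom} is a maximal element different from $M$, that is, a maximal intermediate subfactor.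

\emph{Index and basic construction.} Write $x\mapsto\hat x$ for the inclusion $M\to L^2(M)$ and $J$ for the conjugation $\hat x\mapsto\widehat{x^*}$. For an intermediate $P$, let $E_P:M\to P$ be the trace-preserving conditional expectation; it is $P$-$P$-bimodular and $e_P\hat x=\widehat{E_P(x)}$. The algebra $\langle M,e_P\rangle=JP'J$ is a II$_1$ factor with $[\langle M,e_P\rangle:M]=[M:P]$. Indices are multiplicative: $[M:N]=[M:P][P:N]$. We have $\mathcal P_{2,+}=N'\cap\langle M,e_N\rangle$, $e_1=e_N$ and $id=e_M$, and $\mathrm{tr}$ is the restriction of the normalized trace of $\langle M,e_N\rangle$, for which we use the same symbol.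

\emph{Dimension.} For a right $N$-module $\mathcal H$ let $\dim_{-N}\mathcal H$ be its von Neumann dimension, normalized by $\dim_{-N}L^2(N)=1$; similarly $\dim_{N-}$ for left modules. Then $\dim_{-N}L^2(P)=\dim_{N-}L^2(P)=[P:N]$. The commutant of the right action of $N$ on $L^2(M)$ is $\langle M,e_N\rangle$, and
\begin{equation}\label{eq:dim}
\dim_{-N}\bigl(pL^2(M)\bigr)=[M:N]\,\mathrm{tr}(p)\qquad(p\in\langle M,e_N\rangle\text{ a projection}).
\end{equation}
If $\mathcal Y\ne0$ is an $N$-$N$-bimodule of finite left and right dimension, then
\begin{equation}\label{eq:lr}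
\dim_{N-}(\mathcal Y)\cdot\dim_{-N}(\mathcal Y)\ge1,
\end{equation}
because the left side is the index of the left copy of $N$ in the commutant of the right copy.

\emph{Jones' theorem.} The index of a subfactor lies in $\{4\cos^2(\pi/k):k\ge3\}\cup[4,\infty)$, and all these values are attained by subfactors. Hence the index of a subfactor $B\subsetneq M$ is $2$, or $\phi^2=4\cos^2(\pi/5)$, or at least $3$. Subfactors of index less than $4$ are irreducible.

\emph{Goldman's theorem.} If $[M:B]=2$, then $M$ is a crossed product $B\rtimes\mathbb Z/2$: we have $M=B\oplus Bu$ with a unitary $u\in M$ that normalizes $B$, $u^2\in B$ and $E_B(u)=0$. Then $\sigma(x+yu)=x-yu$ ($x,y\in B$) defines an automorphism of $M$ of order two with fixed algebra $B$. Conversely, if $\sigma$ is an outer automorphism of order two of a II$_1$ factor $K$, then $[K:K^\sigma]=2$.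

\emph{Fixed points.} Every finite group $G$ acts outerly on $R$. For such an action, $(R^G)'\cap R=\mathbb C$, $[R:R^X]=|X|$ for $X\le G$, and $X\mapsto R^X$ is an order-reversing bijection from the subgroups of $G$ onto the intermediate subfactors of $R^G\subseteq R$ (Nakamura--Takeda). Consequently, for $H\le G$, the subfactor $R^G\subseteq R^H$ is irreducible of index $|G:H|$, its intermediate subfactors are the $R^X$ with $X\in[H,G]$, and $[R^X:R^G]=|G:X|$. If $[H,G]$ is boolean, then so is the intermediate lattice, and \eqref{eq:totient} becomes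
\begin{equation}\label{eq:dual}
\varphi\bigl(\mathcal P(R^G\subseteq R^H)\bigr)=\sum_{X\in[H,G]}(-1)^{\ell(H,X)}|G:X|
=|G:H|\sum_{X\in[H,G]}\frac{(-1)^{\ell(H,X)}}{|X:H|}.
\end{equation}

\emph{Golden ratio.} We use $\phi^2=\phi+1$, $\phi^{-1}=\phi-1$ and $1-\phi^{-2}=\phi^{-1}$.

\section{The counterexamples}\label{sec:counter}

\subsection{The idea, in rank two}\label{sec:idea}

Suppose that $[H,G]$ is boolean with $m$ atoms, each of index $d$ over $H$. The last sum in \eqref{eq:dual} starts with $1-m/d$. If indices over $H$ multiplied under joins, the whole sum would be $(1-1/d)^m>0$; the terms of higher order repair the negative beginning. If instead the joins of two or more atoms have index so much larger than the product of the indices of these atoms that the higher terms are negligible, the sum is close to $1-m/d$. This is negative as soon as $m>d$. So we look for boolean intervals in which $m$ can grow while $d$ stays fixed, and in which joins are huge.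

Groups of functions with values in a nonabelian simple group $T$ do this. Put $t=|T|$, let $\Omega=\{1,2,3\}^2$ be a $3\times3$ grid, and consider the subgroups $L_{\{1\}}$ and $L_{\{2\}}$ of $T^\Omega$ consisting of the functions of the first, respectively the second, coordinate only. Over the group $D$ of constant functions each has index $t^3/t=t^2$. What do they generate? Let $f\in L_{\{1\}}$ have value $a$ on the first row and $1$ on the other rows, and let $g\in L_{\{2\}}$ have value $b$ on the first column and $1$ elsewhere. The commutator $[f,g]$ is $1$ except at the one point where row and column meet, and there it is $[a,b]$. Since $[T,T]=T$, the join contains every function supported at that point, and likewise at every other point. The join is all of $T^\Omega$, of index $t^8$ over $D$; multiplicativity of indices would require $t^4$. Indeed, the product set $L_{\{1\}}L_{\{2\}}$ has only $t^5=t^4|D|$ elements.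

To keep unwanted subgroups out of the lattice, we adjoin $Q=S_3\times S_3$, permuting rows and columns. With $G=T^\Omega\rtimes Q$ and $H=DQ$, it will turn out that $[H,G]$ has exactly the four elements $H$, $L_{\{1\}}Q$, $L_{\{2\}}Q$ and $G$. By \eqref{eq:dual},
\[
\varphi\bigl(\mathcal P(R^G\subseteq R^H)\bigr)=t^8-2t^6+1=|G:H|\,\bigl(1-2t^{-2}+t^{-8}\bigr),
\]
where multiplicativity would have produced $(1-t^{-2})^2=1-2t^{-2}+t^{-4}$ in the bracket. With $m$ coordinates of size $3$ the bracket becomes
\[
1-m\,t^{-2}+\binom m2t^{-8}-\binom m3t^{-26}+\cdots=\sum_{k=0}^m(-1)^k\binom mk t^{\,1-3^k}.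
\]
For $T=A_5$, $t^2=3600$ and $m=3601$ the first two terms give $-1/3600$, and the third is about $1/(2\cdot3600^2)$. This is the source of the number $3600$.

\subsection{The lattice}

Let $T$ be a nonabelian finite simple group and $t=|T|$. Let $c_1,\dots,c_m\ge3$ be integers, $\Omega=\prod_{i=1}^m\{1,\dots,c_i\}$, and let $Q=\prod_{i=1}^mS_{c_i}$ act coordinatewise on $\Omega$. Let $T^\Omega$ be the group of functions $\Omega\to T$ and put
\[
G=T^\Omega\rtimes Q,\qquad (qf)(\omega)=f(q^{-1}\omega).
\]
Let $D\le T^\Omega$ be the group of constant functions. It commutes with $Q$; put $H=DQ\cong T\times Q$. For $S\subseteq\{1,\dots,m\}$ let $C_S=\prod_{i\in S}c_i$ (so $C_\emptyset=1$), $C=|\Omega|$, and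
\[
L_S=\{f\in T^\Omega: f(\omega)\text{ depends only on }(\omega_i)_{i\in S}\},\qquad |L_S|=t^{C_S}.
\]

\begin{proposition}\label{prop:lattice}
The map $S\mapsto L_SQ$ is a lattice isomorphism from the subsets of $\{1,\dots,m\}$ onto $[H,G]$. So $[H,G]$ is boolean of rank $m$, with $\ell(H,L_SQ)=|S|$ and $|G:L_SQ|=t^{C-C_S}$.
\end{proposition}

If $H\le X\le G$, then $Q\le X$, so $X=(X\cap T^\Omega)Q$. Hence $X\mapsto X\cap T^\Omega$ is an order isomorphism from $[H,G]$ onto the set of $Q$-invariant subgroups $L$ with $D\le L\le T^\Omega$, with inverse $L\mapsto LQ$. To find these $L$, we first describe all subgroups between $D$ and $T^\Omega$, using the commutators of Section~\ref{sec:idea}, and then impose invariance.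

\begin{lemma}\label{lem:diag}
Let $D\le L\le T^\Omega$. Then $L$ consists of all functions that are constant on the classes of some equivalence relation on $\Omega$.
\end{lemma}

\begin{proof}
Let $\omega\sim\omega'$ if $f(\omega)=f(\omega')$ for all $f\in L$. Replacing $\Omega$ by $\Omega/{\sim}$, we may assume that $L$ separates points, and must show $L=T^\Omega$. If $|\Omega|=1$ this holds because $D\le L$.

For $\omega\ne\omega'$ let $N_{\omega,\omega'}=\{f(\omega):f\in L,\ f(\omega')=1\}$. This is a subgroup of $T$. It is normal, since conjugating $f$ by a constant function conjugates $f(\omega)$ and keeps $f(\omega')=1$. It is nontrivial: take $f\in L$ with $f(\omega)\ne f(\omega')$ and multiply it by the constant $f(\omega')^{-1}$. As $T$ is simple, $N_{\omega,\omega'}=T$.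

Fix $\omega$, let $\omega_1,\dots,\omega_k$ be the other points, and for $1\le j\le k$ let
\[
T_j=\{f(\omega):f\in L,\ f(\omega_1)=\dots=f(\omega_j)=1\},
\]
a subgroup of $T$. Then $T_1=N_{\omega,\omega_1}=T$. Suppose $j\ge2$ and $T_{j-1}=T$. The commutator of a function in $L$ that is trivial at $\omega_1,\dots,\omega_{j-1}$ with a function in $L$ that is trivial at $\omega_j$ is trivial at $\omega_1,\dots,\omega_j$. Therefore $T_j\supseteq[T_{j-1},N_{\omega,\omega_j}]=[T,T]=T$. So $T_k=T$, which says that $L$ contains all functions supported at $\omega$. As $\omega$ was arbitrary, $L=T^\Omega$.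
\end{proof}

\begin{lemma}\label{lem:relations}
The $Q$-invariant equivalence relations on $\Omega$ are the relations ``$\omega$ and $\omega'$ agree in all coordinates $i\in S$'', for $S\subseteq\{1,\dots,m\}$.
\end{lemma}

\begin{proof}
These relations are invariant. Conversely, let $\sim$ be invariant, and let $S$ be the set of coordinates in which all equivalent pairs agree. By definition, equivalent points agree on $S$. We show that points agreeing on $S$ are equivalent.

Let $i\notin S$ and choose $\omega\sim\omega'$ with $\omega_i\ne\omega_i'$. Since $c_i\ge3$, there is $z\in\{1,\dots,c_i\}$ different from $\omega_i$ and $\omega'_i$. Let $q\in Q$ be the transposition $(\omega_i'\ z)$ in coordinate $i$. It fixes $\omega$, so $\omega=q\omega\sim q\omega'$ and hence $\omega'\sim q\omega'$. These two points differ exactly in coordinate $i$. Since $Q$ is transitive on the ordered pairs of points that differ exactly in coordinate $i$, all such pairs are equivalent. This holds for every $i\notin S$, so we may change the coordinates outside $S$ one at a time without leaving the class.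
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lattice}]
In Lemma~\ref{lem:diag}, $L$ determines $\sim$ and conversely, so $L$ is $Q$-invariant if and only if $\sim$ is. By Lemma~\ref{lem:relations}, every $Q$-invariant subgroup between $D$ and $T^\Omega$ is one of the $L_S$; conversely each $L_S$ is $Q$-invariant and contains $D=L_\emptyset$. Moreover $L_S\subseteq L_{S'}$ if and only if $S\subseteq S'$, because $c_i\ge2$. Finally $|G:L_SQ|=t^C|Q|/(t^{C_S}|Q|)$.
\end{proof}

\begin{remark}
The hypotheses that $c_i\ge3$ and that $T$ is nonabelian cannot simply be dropped. If $m=2$ and $c_1=c_2=2$, the relation ``equal, or different in both coordinates'' is $Q$-invariant and not of the form in Lemma~\ref{lem:relations}. If $m=2$ and $T$ is replaced by $\mathbb Z/p$, the functions $f(\omega)=g(\omega_1)+h(\omega_2)$ form a $Q$-invariant proper subgroup that contains the constants and separates points, so the conclusion of Lemma~\ref{lem:diag} fails. This subgroup has $p^{c_1+c_2-1}$ elements, just as many as multiplicativity of indices demands; the commutators in $T$ are what makes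 the join larger.
\end{remark}

\subsection{The sign of the totient}

By \eqref{eq:dual} and Proposition~\ref{prop:lattice}, with $\delta^2=|G:H|=t^{C-1}$,
\begin{equation}\label{eq:F}
\varphi\bigl(\mathcal P(R^G\subseteq R^H)\bigr)=\sum_S(-1)^{|S|}t^{C-C_S}=\delta^2F,\qquad F=\sum_{S}(-1)^{|S|}t^{\,1-C_S}.
\end{equation}

\begin{lemma}\label{lem:F}
Put $x_i=t^{-(c_i-1)}$ and $y=\sum_ix_i^2$. If $y\le1$, then $F\le1-\sum_ix_i+y^2$.
\end{lemma}

\begin{proof}
The terms with $|S|\le1$ give $1-\sum_ix_i$. We bound the others in absolute value. For this we claim that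
\[
C_S-1\ \ge\ 2\sum_{i\in S}(c_i-1)\qquad(|S|\ge2).
\]
If $u,v\ge2$, then $uv-u-v=(u-1)(v-1)-1\ge0$. Hence, for integers $c,c'\ge3$,
\[
cc'-1=(c-1)(c'-1)+(c-1)+(c'-1)\ \ge\ 2\bigl((c-1)+(c'-1)\bigr),
\]
which is the case $|S|=2$. If $|S|\ge3$, pick $j\in S$ and apply this inequality to $c=C_{S\setminus\{j\}}$ and $c'=c_j$; by induction $C_{S\setminus\{j\}}-1\ge\sum_{i\in S\setminus\{j\}}(c_i-1)$, and the claim follows.

So $t^{1-C_S}\le\prod_{i\in S}x_i^2$ when $|S|\ge2$. The sum of $\prod_{i\in S}x_i^2$ over the sets $S$ with $|S|=k$ is at most $y^k/k!$. Since $y\le1$,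
\[
\sum_{|S|\ge2}t^{1-C_S}\le\sum_{k\ge2}\frac{y^k}{k!}\le(e-2)\,y^2\le y^2 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $T=A_5$, so $t=60$. Let $c_i=3$ for $i\le3601$. The remaining coordinates should contribute too little to matter, so we put $c_i=i$ for $3601<i\le m$. Then $\sum_ix_i\ge\frac{3601}{3600}$ and
\[
y\le\frac{3601}{3600^2}+\sum_{i>3601}60^{-2(i-1)}<\frac1{3600}+\frac{2}{3600^2}<\frac1{1800},
\]
since the series is at most $2\cdot60^{-7202}<3600^{-2}$. By Lemma~\ref{lem:F},
\[
F\le1-\frac{3601}{3600}+\frac1{1800^2}=-\frac1{3600}+\frac1{1800^2}<0,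
\]
and $\varphi=\delta^2F<0$ by \eqref{eq:F}. Rank $m=n+1\ge3601$ means $n\ge3600$, and $\phi^n>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A2}]
Let $J\ge K+2$ be an integer. Let $T=A_r$ with $r\ge5$ so large that $Jt^{-2}<1$; take $m=Jt^2$ and all $c_i=3$. Then $\sum_ix_i=mt^{-2}=J$ and $y=mt^{-4}=Jt^{-2}<1$. By Lemma~\ref{lem:F}, $F\le1-J+y^2<2-J\le-K$, and $\varphi=\delta^2F<-K\delta^2$.
\end{proof}

\section{Steps of index two}\label{sec:two}

We turn to the positive results. Steps of index $2$ are the only ones that contribute a factor smaller than $\phi$ to a product of numbers (index${}-1$), so we need to control them. An atom of index $2$ is generated by $N$ and one unitary that normalizes $N$. Two such atoms give a group with two involutions, and this group has too many subgroups for a boolean lattice.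

\begin{lemma}\label{lem:index2}
Let $\mathcal L(N\subseteq M)$ be boolean. At most one atom $A$ has $[A:N]=2$, and at most one coatom $B$ has $[M:B]=2$.
\end{lemma}

\begin{proof}
Let $w\in M$ be a unitary normalizing $N$, say $wx=\theta(x)w$ for $x\in N$. Applying $E_N$ gives $E_N(w)x=\theta(x)E_N(w)$, so $w^*E_N(w)$ commutes with $N$ and is a scalar. Therefore
\begin{equation}\label{eq:normalizer}
w\in N\quad\text{or}\quad E_N(w)=0 .
\end{equation}
Let $\Gamma$ be the group of unitaries of $M$ normalizing $N$, modulo the unitaries of $N$. If $w,w'$ represent different elements of $\Gamma$, then $ww'^*$ normalizes $N$ and is not in $N$, so $E_N(ww'^*)=0$ by \eqref{eq:normalizer} and $\langle xw,yw'\rangle=\tau(y^*x\,ww'^*)=0$ for $x,y\in N$. So the spaces $Nw$, for different classes, are orthogonal. The closure of each in $L^2(M)$ has left dimension $1$ over $N$, hence $|\Gamma|\le[M:N]$ is finite. Choose representatives $u_g$, $g\in\Gamma$. For a subgroup $\Lambda\le\Gamma$ the space $N_\Lambda=\bigoplus_{g\in\Lambda}Nu_g$ is a $*$-algebra; it is weakly closed because the coefficients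 $E_N(xu_g^*)$ of $x\in N_\Lambda$ depend normally on $x$. So $N_\Lambda$ is an intermediate subfactor, and by orthogonality different $\Lambda$ give different $N_\Lambda$.

Suppose $A_1\ne A_2$ are atoms with $[A_i:N]=2$. By Goldman's theorem $A_i=N\oplus Nu_i$ with $u_i$ a unitary normalizing $N$, $u_i\notin N$, $u_i^2\in N$. So $u_i$ gives an involution $g_i\in\Gamma$, $A_i=N_{\langle g_i\rangle}$, and $g_1\ne g_2$. Put $\Gamma_0=\langle g_1,g_2\rangle$; then $A_1\vee A_2=N_{\Gamma_0}$. The five subgroups
\[
1,\quad\langle g_1\rangle,\quad\langle g_2\rangle,\quad\langle g_1g_2\rangle,\quad\Gamma_0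
\]
are distinct: the finite group $\Gamma_0$ contains two involutions and is therefore not cyclic, so it differs from the others; $g_1g_2\ne1$; and $\langle g_1g_2\rangle=\langle g_i\rangle$ would force $g_1g_2=g_i$, which is impossible. So $[N,A_1\vee A_2]$ has at least five elements. But as an interval of rank two in a boolean lattice it has four, a contradiction.

For coatoms, apply this to $M\subseteq\langle M,e_N\rangle$. This inclusion is irreducible, since $M'\cap\langle M,e_N\rangle=JMJ\cap JN'J=J(N'\cap M)J$. The map $P\mapsto\langle M,e_P\rangle=JP'J$ is an anti-isomorphism of $\mathcal L(N\subseteq M)$ onto its intermediate lattice, with $[\langle M,e_P\rangle:M]=[M:P]$. It turns coatoms of index $2$ into atoms of index $2$.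
\end{proof}

A coatom of index $2$ can be removed without changing the totient: the associated automorphism of order two pairs the intermediate subfactors inside the coatom with those outside.

\begin{lemma}\label{lem:remove}
Let $\mathcal L(N\subseteq M)$ be boolean and let $M_1$ be a coatom with $[M:M_1]=2$. Then $\varphi(N\subseteq M)=\varphi(N\subseteq M_1)$. Moreover $[M_1:M_1\cap M_i]=[M:M_i]$ for every coatom $M_i\ne M_1$.
\end{lemma}

\begin{proof}
By Goldman's theorem $M_1=M^\sigma$ for an automorphism $\sigma$ of $M$ of order two. It fixes $N$ pointwise, hence acts on $\mathcal L(N\subseteq M)$. We claim that it maps every intermediate subfactor onto itself. Let $M_i\ne M_1$ be a coatom. Then $\sigma(M_i)$ is a coatom containing $\sigma(M_1\cap M_i)=M_1\cap M_i$. In a boolean lattice the only coatoms above $M_1\cap M_i$ are $M_1$ and $M_i$, and $\sigma(M_i)\ne\sigma(M_1)=M_1$. So $\sigma(M_i)=M_i$. As every intermediate subfactor is an intersection of coatoms, the claim follows.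

Let $K$ be an intermediate subfactor with $K\not\subseteq M_1$. Then $\sigma|_K\ne\mathrm{id}$. If $\sigma|_K$ were inner, an implementing unitary would commute with $N$, hence be a scalar, and $\sigma|_K$ would be the identity. So $\sigma|_K$ is outer, and $K\cap M_1=K^\sigma$ has index $2$ in $K$.

The map $K\mapsto K\cap M_1$ is a bijection from $\{K:K\not\subseteq M_1\}$ onto $[N,M_1]$: on subsets, it removes the one element not contained in the set corresponding to $M_1$. It satisfies $\ell(K\cap M_1,M_1)=\ell(K,M)$ and $\ell(K\cap M_1,M)=\ell(K,M)+1$. Hence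
\[
\varphi(N\subseteq M)=\sum_{K\not\subseteq M_1}(-1)^{\ell(K,M)}\bigl([K:N]-[K\cap M_1:N]\bigr)
=\sum_{K\not\subseteq M_1}(-1)^{\ell(K\cap M_1,M_1)}[K\cap M_1:N],
\]
which is $\varphi(N\subseteq M_1)$. Finally, with $K=M_i$, we get $2\,[M_1:M_1\cap M_i]=[M:M_1\cap M_i]=2\,[M:M_i]$.
\end{proof}

\section{Low rank}\label{sec:low}

In rank two there are two intermediate subfactors different from $N$ and $M$. Both are atoms and coatoms, so both halves of Lemma~\ref{lem:index2} constrain them. The second part of the next lemma is what rank three needs.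

\begin{lemma}\label{lem:rank2}
Let $\mathcal L(N\subseteq M)$ be boolean of rank $2$. Then $\varphi(N\subseteq M)\ge\phi$. If moreover $[M:B]\ge\phi^2$ for both coatoms $B$, then $\varphi(N\subseteq M)\ge\phi^2$.
\end{lemma}

\begin{proof}
Let $B_1,B_2$ be the intermediate subfactors different from $N$ and $M$, and put $a=[B_1:N]$, $b=[B_2:N]$, $c=[M:B_1]$, $d=[M:B_2]$. Then $ac=bd=\delta^2$ and $\varphi=\delta^2-a-b+1$. Each of $a,b,c,d$ is $2$ or at least $\phi^2$. By Lemma~\ref{lem:index2}, $a,b$ are not both $2$, and $c,d$ are not both $2$.

\emph{One of $a,b$ is $2$.} By symmetry let $a=2$. Then $b\ge\phi^2$ and $\varphi=bd-b-1=b(d-1)-1$. Since $d\ge2$, this is at least $\phi^2-1=\phi$. If $d\ge\phi^2$, it is at least $\phi^2\cdot\phi-1=\phi^3-1=2\phi>\phi^2$.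

\emph{Both $a,b\ge\phi^2$.} By symmetry we may assume $d\ge\phi^2$. Using $b=ac/d$,
\[
\varphi=a\Bigl(c\bigl(1-\tfrac1d\bigr)-1\Bigr)+1,\qquad 1-\tfrac1d\ge1-\phi^{-2}=\phi^{-1}.
\]
Since $c\ge2$, the outer bracket is at least $2\phi^{-1}-1=2\phi-3>0$, so
\[
\varphi\ge\phi^2(2\phi-3)+1=(\phi+1)(2\phi-3)+1=(\phi-1)+1=\phi .
\]
If also $c\ge\phi^2$, the bracket is at least $\phi^2\phi^{-1}-1=\phi-1=\phi^{-1}$, and $\varphi\ge\phi^2\phi^{-1}+1=\phi+1=\phi^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $n=0$ we have $\varphi=\delta^2-1\ge1$. The case $n=1$ is Lemma~\ref{lem:rank2}.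

Let $n=2$. Let $M_1,M_2,M_3$ be the coatoms, $c_i=[M:M_i]$, and let $a_1,a_2,a_3$ be the indices of the atoms over $N$. By hypothesis each $c_i$ is $2$ or at least $3$.

\emph{All $c_i\ge3$.} Since $[M_i:N]=\delta^2/c_i$,
\[
\varphi=\delta^2\Bigl(1-\sum_i\frac1{c_i}\Bigr)+\sum_ia_i-1\ \ge\ \sum_ia_i-1 .
\]
By Lemma~\ref{lem:index2} at most one $a_i$ is $2$, and the others are at least $\phi^2$. So $\varphi\ge(2+2\phi^2)-1>\phi^2$.

\emph{Some $c_i=2$.} Let $c_1=2$. By Lemma~\ref{lem:index2}, $c_2,c_3\ne2$, so $c_2,c_3\ge\phi^2$. By Lemma~\ref{lem:remove}, $\varphi(N\subseteq M)=\varphi(N\subseteq M_1)$. The lattice $[N,M_1]$ is boolean of rank two, and its coatoms $M_1\cap M_2$, $M_1\cap M_3$ have indices $c_2,c_3\ge\phi^2$ in $M_1$. The second part of Lemma~\ref{lem:rank2} gives $\varphi\ge\phi^2$.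
\end{proof}

The hypothesis that no $c_i$ equals $\phi^2$ matters only when no $c_i$ is $2$: there it ensures that $1-\sum_i1/c_i$ is nonnegative. If $c_1=c_2=c_3=\phi^2$, for instance, then $1-3\phi^{-2}$ is negative and this argument gives no bound.

\section{Commuting biprojections}\label{sec:commuting}

\subsection{The lower bound}

If $e_P$ and $e_Q$ commute, then $E_PE_Q=E_QE_P$ on $M$. This map has range in $P\cap Q$ and is the identity there, so
\begin{equation}\label{eq:commute}
E_PE_Q=E_{P\cap Q},\qquad e_Pe_Q=e_{P\cap Q}.
\end{equation}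

In rank two this already shows what to do. Let $A,B$ be the atoms, and let $x\in B$, $a\in A$ with $E_N(x)=E_N(a)=0$. Then $E_B(xa)=xE_B(a)=xE_BE_A(a)=xE_N(a)=0$, and in the same way $E_A(xa)=0$. So all these products lie in the orthogonal complement of $L^2(A)+L^2(B)$, whose dimension over $N$ is $\delta^2-[A:N]-[B:N]+1=\varphi$. The closed span of the products has dimension $([B:N]-1)([A:N]-1)$, because $E_A(w^*x)=E_N(w^*x)$ for $x,w\in B$ makes inner products of products factor through $N$. So $\varphi\ge([A:N]-1)([B:N]-1)$. The general proof follows this pattern, removing one atom at a time.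

\begin{lemma}\label{lem:projection}
Let $\mathcal L(N\subseteq M)$ be boolean with commuting biprojections. For an intermediate subfactor $L\ne N$ put $q_L=\prod_K(e_L-e_K)$, the product over the coatoms $K$ of $[N,L]$, and put $q_N=e_N$. Then $q_L$ is a projection and
\[
q_L=\sum_{K\in[N,L]}(-1)^{\ell(K,L)}e_K,\qquad \dim_{-N}\bigl(q_LL^2(M)\bigr)=\varphi(N\subseteq L).
\]
\end{lemma}

\begin{proof}
The case $L=N$ is clear. Let $L\ne N$. The factors $e_L-e_K$ are commuting projections. Expand the product using \eqref{eq:commute}: a nonempty set $\{K_1,\dots,K_r\}$ of coatoms contributes $(-1)^re_{K_1\cap\dots\cap K_r}$, and the empty set contributes $e_L$. In the boolean lattice $[N,L]$ every element $K$ is an intersection of exactly one set of coatoms, and the size of that set is $\ell(K,L)$. This gives the first formula. The second follows from \eqref{eq:dim}, because $[M:N]\,\mathrm{tr}(e_K)=[K:N]$.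
\end{proof}

So the totient of a boolean lattice with commuting biprojections is a dimension, and in particular nonnegative.

We recall the relative tensor product. Let $\mathcal V\subseteq L^2(M)$ be an $N$-$N$-subbimodule containing a dense $N$-$N$-invariant subspace $V\subseteq M$, and let $\mathcal W$ be an $N$-$N$-bimodule with $\dim_{-N}\mathcal W<\infty$. Then $\mathcal V\otimes_N\mathcal W$ is obtained from the span of the symbols $v\otimes\xi$ ($v\in V$, $\xi\in\mathcal W$) by dividing out null vectors and completing, with inner product $\langle v\otimes\xi,w\otimes\eta\rangle=\langle E_N(w^*v)\xi,\eta\rangle$. The result depends only on $\mathcal V$, not on the choice of $V$: if $\xi$ is left bounded, say $\|x\xi\|\le\kappa\|x\|_2$ for $x\in N$, then $\|v\otimes\xi\|^2=\|E_N(v^*v)^{1/2}\xi\|^2\le\kappa^2\|v\|_2^2$, so $v\otimes\xi$ is continuous in $v$ for the $L^2$-norm, and left bounded vectors are dense in $\mathcal W$. Moreover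
\begin{equation}\label{eq:mult}
\dim_{-N}(\mathcal V\otimes_N\mathcal W)=\dim_{-N}(\mathcal V)\cdot\dim_{-N}(\mathcal W).
\end{equation}
Indeed, as a right module $\mathcal V\cong p\,L^2(N)^{\oplus k}$ with a projection $p\in M_k(N)$, and then $\mathcal V\otimes_N\mathcal W\cong p\,\mathcal W^{\oplus k}$ as right modules. Now $p\mapsto\dim_{-N}(p\,\mathcal W^{\oplus k})$ comes from a finite trace on the factor $M_k(N)$, such traces are unique up to scale, and for $p=1$ the value is $k\dim_{-N}\mathcal W$.

\begin{proposition}\label{prop:step}
Let $\mathcal L(N\subseteq M)$ be boolean with commuting biprojections, $A$ an atom and $B$ its complementary coatom, so $A\cap B=N$ and $A\vee B=M$. Then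
\[
\varphi(N\subseteq M)\ \ge\ \bigl([A:N]-1\bigr)\,\varphi(N\subseteq B).
\]
\end{proposition}

\begin{proof}
Let $q_B$ act on $M$ as $\sum_{K\in[N,B]}(-1)^{\ell(K,B)}E_K$, and put $V=q_B(M)\subseteq B$. This is an $N$-$N$-bimodule, dense in $\mathcal V=q_BL^2(M)$. If $K$ is a coatom of $[N,B]$, then $e_Kq_B=0$, so $E_K(v)=0$ for $v\in V$. Let $A^\circ=\{a\in A:E_N(a)=0\}$, which is dense in $L^2(A)^\circ:=L^2(A)\ominus L^2(N)$.

Let $v,w\in V$ and $a,b\in A^\circ$. We first show that $va$ lies in the range of $q_M=\prod_K(1-e_K)$, that is, that $E_K(va)=0$ for every coatom $K$ of $[N,M]$.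
\begin{itemize}
\item \emph{The coatom $B$.} As $v\in B$, \eqref{eq:commute} gives $E_B(va)=vE_B(a)=vE_BE_A(a)=vE_{A\cap B}(a)=vE_N(a)=0$.
\item \emph{A coatom $B'\ne B$.} Then $A\subseteq B'$, since an atom of a boolean lattice lies below every coatom except its complement; and $B\cap B'$ is a coatom of $[N,B]$. So $E_{B'}(va)=E_{B'}(v)a=E_{B'}(E_B(v))a=E_{B\cap B'}(v)a=0$.
\end{itemize}
Next we compute inner products. Since $w^*v\in B$, we have $E_A(w^*v)=E_AE_B(w^*v)=E_N(w^*v)$. Hence
\[
\langle va,wb\rangle=\tau(b^*w^*va)=\tau\bigl(E_A(w^*v)\,ab^*\bigr)=\tau\bigl(b^*E_N(w^*v)a\bigr)=\langle v\otimes a,w\otimes b\rangle ,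
\]
the last inner product being that of $\mathcal V\otimes_NL^2(A)^\circ$. The vectors $v\otimes a$ span a dense subspace there, because $\|v\otimes\xi\|\le\|v\|\,\|\xi\|$ and $A^\circ$ is dense in $L^2(A)^\circ$. So $v\otimes a\mapsto va$ extends to an isometric right $N$-linear map $\mathcal V\otimes_NL^2(A)^\circ\to q_ML^2(M)$. Comparing dimensions, with Lemma~\ref{lem:projection} and \eqref{eq:mult},
\[
\varphi(N\subseteq M)\ge\dim_{-N}(\mathcal V)\cdot\dim_{-N}\bigl(L^2(A)^\circ\bigr)=\varphi(N\subseteq B)\,\bigl([A:N]-1\bigr).\qedhere
\]
\end{proof}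

\begin{proof}[Proof of the inequalities in Theorem~\ref{thm:C}]
The biprojections lie in $\mathcal P_{2,+}$, so they commute if $\mathcal P_{2,+}$ is abelian. Let $B$ be the coatom complementary to $A=A_n$. The interval $[N,B]$ is boolean, its atoms are $A_0,\dots,A_{n-1}$, and its biprojections commute because the maps $E_K$ with $K\subseteq B$ commute on $B$. Since $\varphi(N\subseteq N)=1$, Proposition~\ref{prop:step} and induction give $\varphi(\mathcal P)\ge\prod_i([A_i:N]-1)$. By Lemma~\ref{lem:index2} at most one of the $n+1$ factors is $2-1=1$. The others are at least $\phi^2-1=\phi$, so the product is at least $\phi^n$.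
\end{proof}

\begin{remark}
Theorem~\ref{thm:C} covers $R\rtimes H\subseteq R\rtimes G$ when $[H,G]$ is boolean. For $K\in[H,G]$ the expectation onto $R\rtimes K$ is $\sum_gx_gu_g\mapsto\sum_{g\in K}x_gu_g$, and these maps commute.
\end{remark}

\subsection{Sharpness}

For equality we take one step of index $2$, all others of index $\phi^2$, and multiplicative indices, that is, a tensor product. The work is to show that it has no unexpected intermediate subfactors. With two factors of index $2$ there would be such a subfactor, by Lemma~\ref{lem:index2}. So the proof must use that a step of index $\phi^2$ is not a $\mathbb Z/2$-step.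

\begin{proof}[Proof of sharpness in Theorem~\ref{thm:C}]
Let $N_0\subset M_0$ have index $2$, and let $N_i\subset M_i$ $(1\le i\le n)$ have index $\phi^2$. All are irreducible. Put
\[
N=\bigotimes_{i=0}^nN_i\ \subseteq\ M=\bigotimes_{i=0}^nM_i ,
\]
which is irreducible since $N'\cap M=\bigotimes_i(N_i'\cap M_i)=\mathbb C$. Write $M_i^\circ=\ker E_{N_i}\subseteq M_i$ and $L^2(M_i)=L^2(N_i)\oplus\mathcal X_i$ as $N_i$-$N_i$-bimodules.

\emph{Step 1: the bimodules $\mathcal X_i$.} Both the left and the right dimension of $\mathcal X_i$ are $d_i=[M_i:N_i]-1\in\{1,\phi\}$, so $d_i<2$. If $\mathcal X_i=\mathcal Y\oplus\mathcal Z$ with nonzero bimodules of left dimensions $l_{\mathcal Y},l_{\mathcal Z}$ and right dimensions $r_{\mathcal Y},r_{\mathcal Z}$, then by \eqref{eq:lr} and the Cauchy--Schwarz inequality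
\[
2\le\sqrt{l_{\mathcal Y}r_{\mathcal Y}}+\sqrt{l_{\mathcal Z}r_{\mathcal Z}}\le\sqrt{(l_{\mathcal Y}+l_{\mathcal Z})(r_{\mathcal Y}+r_{\mathcal Z})}=d_i<2,
\]
a contradiction. So $\mathcal X_i$ is irreducible. It is not isomorphic to $L^2(N_i)$: otherwise it would contain a nonzero vector $\xi$ with $x\xi=\xi x$ for $x\in N_i$. Viewed as an operator affiliated with $M_i$, such a $\xi$ commutes with $N_i$, so it is affiliated with $N_i'\cap M_i=\mathbb C$ and is a scalar, contrary to $\xi\perp L^2(N_i)$.

Hence $N_i'\cap\langle M_i,e_{N_i}\rangle$, the algebra of bimodule endomorphisms of $L^2(M_i)$, is $\mathbb C^2$. Since $\langle M,e_N\rangle=\bigotimes_i\langle M_i,e_{N_i}\rangle$ and relative commutants are compatible with tensor products, $\mathcal P_{2,+}=N'\cap\langle M,e_N\rangle\cong(\mathbb C^2)^{\otimes(n+1)}$ is abelian. Its minimal projections are the $p_U$, $U\subseteq\{0,\dots,n\}$, where $p_U$ has range $\bigotimes_{i\in U}\mathcal X_i\otimes\bigotimes_{i\notin U}L^2(N_i)$.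

\emph{Step 2: products in $M_i^\circ$.} For $i\ge1$ there are $x,y\in M_i^\circ$ with $xy\notin N_i$. Suppose not, and consider the linear map equal to $+1$ on $N_i$ and $-1$ on $M_i^\circ$. It preserves adjoints, because $M_i^\circ$ is closed under $*$. It is multiplicative, because $N_iM_i^\circ$ and $M_i^\circ N_i$ lie in $M_i^\circ$ and $M_i^\circ M_i^\circ\subseteq N_i$. So it is an automorphism of order two with fixed algebra $N_i$. It is outer, because a unitary implementing it would lie in $N_i'\cap M_i=\mathbb C$. Then $[M_i:N_i]$ would be $2$, a contradiction.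

\emph{Step 3: intermediate subfactors.} Let $P$ be an intermediate subfactor of $N\subseteq M$ and write $e_P=\sum_{U\in\mathcal U}p_U$ with a set $\mathcal U$ of subsets of $\{0,\dots,n\}$. We use two observations. If $U\in\mathcal U$, then $P$ contains every element $\bigotimes_{i\in U}x_i$ with $x_i\in M_i^\circ$ (and $1$ in the other coordinates), because $e_P$ fixes the corresponding vector; call these \emph{elements for $U$}. Conversely, if $z\in P$ and $p_U\hat z\ne0$, then $U\in\mathcal U$, because $p_Ue_P\hat z=p_U\hat z\ne0$.

Let $U\in\mathcal U$ and $U'=U\setminus\{0\}$. For $W\subseteq U'$, multiply two elements $\bigotimes x_i$ and $\bigotimes y_i$ for $U$, chosen as follows. If $i\in W$, choose $x_i,y_i$ with $x_iy_i\notin N_i$, as Step~2 allows since $i\ge1$. If $i\in U\setminus W$, take $x_i\ne0$ and $y_i=x_i^*$, so $E_{N_i}(x_iy_i)\ne0$. The $p_W$-component of the product is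
\[
\bigotimes_{i\in W}\bigl(x_iy_i-E_{N_i}(x_iy_i)\bigr)\otimes\bigotimes_{i\in U\setminus W}E_{N_i}(x_iy_i)\ne0 ,
\]
so $W\in\mathcal U$. In particular $U'\in\mathcal U$ and $\{i\}\in\mathcal U$ for each $i\in U'$. If $0\in U$, multiply an element $\bigotimes_{i\in U}x_i$ for $U$, with all $x_i\ne0$, by the element $\bigotimes_{i\in U'}x_i^*$ for $U'$. The $p_{\{0\}}$-component of the product is $x_0\otimes\bigotimes_{i\in U'}E_{N_i}(x_ix_i^*)\ne0$, so $\{0\}\in\mathcal U$.

Thus $\{i\}\in\mathcal U$ whenever $i\in U\in\mathcal U$. Let $S=\bigcup\mathcal U$. For $W\subseteq S$, the product of nonzero elements for the singletons $\{i\}$, $i\in W$, lies in $P$ and is nonzero under $p_W$, so $W\in\mathcal U$. (For $W=\emptyset$ use $1\in P$.) Hence $\mathcal U$ is the set of all subsets of $S$. So $e_P$ is the projection onto $\bigotimes_{i\in S}L^2(M_i)\otimes\bigotimes_{i\notin S}L^2(N_i)$, and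
\[
P=P_S:=\bigotimes_{i\in S}M_i\otimes\bigotimes_{i\notin S}N_i .
\]

\emph{Step 4: the totient.} Every $P_S$ is an intermediate subfactor, and $P_S\subseteq P_{S'}$ if and only if $S\subseteq S'$. So the lattice is boolean of rank $n+1$; the biprojections commute because $\mathcal P_{2,+}$ is abelian. Since $[P_S:N]=\prod_{i\in S}[M_i:N_i]$,
\[
\varphi(\mathcal P)=\sum_S(-1)^{n+1-|S|}\prod_{i\in S}[M_i:N_i]=\prod_{i=0}^n\bigl([M_i:N_i]-1\bigr)=1\cdot\phi^n .\qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides} ``On Distributive Subfactor Planar Algebras'', \url{https://www.him.uni-bonn.de/uploads/media/Slides.pdf}.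
\end{thebibliography}

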